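# Continuing a matrix recursion to negative indices: which Putinar matricial models of rank two are subnormal

## 1. Pairs of $2\times2$ matrices that move forward and backward

For a square matrix or a bounded operator $X$ write $[X^*,X]=X^*X-XX^*$. Take a pair $(P_0,B_0)$ of complex $2\times2$ matrices with $P_0>0$ (positive definite), and look for sequences $P_k=P_k^*$ and $B_k$ with

$$P_{k-1}=P_k+[B_k^*,B_k],\qquad P_k^{1/2}B_{k+1}=B_kP_k^{1/2}. \tag{1}$$

These relations can be read in two directions. Forward, if $P_k>0$, we get $B_{k+1}=P_k^{-1/2}B_kP_k^{1/2}$ and then $P_{k+1}=P_k-[B_{k+1}^*,B_{k+1}]$. Backward, we get $P_{k-1}=P_k+[B_k^*,B_k]$, and if $P_{k-1}>0$, then $B_{k-1}=P_{k-1}^{1/2}B_kP_{k-1}^{-1/2}$. The two moves are inverse to each other. Each of them gets stuck exactly when it meets a matrix $P_k$ that is not positive definite.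

A small example: $P_0=\operatorname{diag}(3,2)$, $B_0=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. Here $[B_0^*,B_0]=\operatorname{diag}(-1,1)$, so $P_{-1}=\operatorname{diag}(2,3)$. Then $B_{-1}=P_{-1}^{1/2}B_0P_{-1}^{-1/2}$ has the single nonzero entry $\sqrt{2/3}$, so $P_{-2}=\operatorname{diag}(2-\tfrac23,3+\tfrac23)=\operatorname{diag}(\tfrac43,\tfrac{11}3)$. Nothing has gone wrong so far.

**Definition (backward sequence).** Suppose the forward moves from $(P_0,B_0)$ never get stuck, and $P_{-1}=P_0+[B_0^*,B_0]>0$. For $j\ge1$, as long as $P_{-j}>0$, set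
$$B_{-j}=P_{-j}^{1/2}B_{-j+1}P_{-j}^{-1/2},\qquad P_{-j-1}=P_{-j}+[B_{-j}^*,B_{-j}],$$
and stop at the first $P_{-j}$ that is not positive definite.

If the sequence is positive for ever toward $k=+\infty$, is it positive for ever toward $k=-\infty$? We shall see that this is the same question as whether a certain operator $T$, built from the nonnegative half of the sequence, has a normal extension. The backward sequence is the tool that decides it.

## 2. Putinar's matricial models and subnormality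

**Definition.** A bounded operator $T$ on a Hilbert space $H$ is hyponormal if $[T^*,T]\ge0$; the operator $[T^*,T]$ is its self-commutator. It is subnormal if it has a normal extension: a Hilbert space $\mathcal K\supset H$ and a normal $N$ on $\mathcal K$ with $NH\subset H$ and $N|_H=T$.

For example, the unilateral shift $S$ has $[S^*,S]$ equal to the projection on the first basis vector, and it is subnormal because the bilateral shift extends it.

Let $N=\begin{pmatrix}T&X\\0&Y\end{pmatrix}$ on $H\oplus H'$ be a normal extension of $T$. Comparing the $(1,1)$ entries of $N^*N=NN^*$ gives $T^*T=TT^*+XX^*$. Comparing the $(2,1)$ entries gives $X^*T=YX^*$. So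

$$[T^*,T]=XX^*,\qquad X^*T=YX^*. \tag{2}$$

Thus subnormal operators are hyponormal. Moreover $\ker[T^*,T]=\ker X^*$ is $T$-invariant when $T$ is subnormal: if $X^*h=0$, then $X^*Th=YX^*h=0$.

**Definition (model).** Let $H=\bigoplus_{k\ge0}\mathbb C^2$. A Putinar matricial model of rank two, in these notes simply a model, is a bounded operator
$$T=\begin{pmatrix} B_0&0&0&\cdots\\ A_0&B_1&0&\cdots\\ 0&A_1&B_2&\cdots\\ \vdots&&\ddots&\ddots\end{pmatrix}$$
with $2\times2$ blocks, every $A_k$ positive and invertible, $\sup_k(\|A_k\|+\|B_k\|)<\infty$, and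
$$[B_0^*,B_0]+A_0^2>0,\qquad A_kB_{k+1}=B_kA_k,\qquad [B_{k+1}^*,B_{k+1}]+A_{k+1}^2-A_k^2=0\quad(k\ge0).$$

Put $P_k=A_k^2$ for $k\ge0$ and $P_{-1}=C=[B_0^*,B_0]+A_0^2$. The relations are then exactly (1) for $k\ge0$, with $P_{-1}>0$. In $[T^*,T]$ the diagonal block at $k\geq 1$ is $B_k^*B_k+A_k^2-B_kB_k^*-A_{k-1}^2=0$, the block at $0$ is $B_0^*B_0+A_0^2-B_0B_0^*=C$, and the $(k,k+1)$ block is $A_kB_{k+1}-B_kA_k=0$. So the relations say exactly

$$[T^*,T]=C\oplus0\oplus0\oplus\cdots. \tag{3}$$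

In particular $T$ is hyponormal with self-commutator of rank two, and $\ker[T^*,T]=\bigoplus_{k\ge1}\mathbb C^2$ is $T$-invariant.

The problem comes with a known result: let $T$ be pure hyponormal with $[T^*,T]$ of rank two and $\ker[T^*,T]$ invariant for $T$. If $T|_{\ker[T^*,T]}$ has rank-one self-commutator, then $T$ is subnormal; if it has rank-two self-commutator, then $T$ is subnormal or is a model. Conjecture 3.3 in "Lecture Notes on Operator Theory" (http://www.math.snu.ac.kr/~wylee/Lecture%20Notes%20on%20OperatorTheory.pdf) says that every model is subnormal. We shall show that it is false, and determine exactly which models are subnormal. The first result to aim for is the criterion.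

**Theorem 2 (criterion).** A model $T$ is subnormal if and only if $P_{-j}>0$ for all $j\ge1$. In that case $T$ is the restriction to the blocks $k\ge0$ of a bounded normal two-sided block bidiagonal operator on $\bigoplus_{k\in\mathbb Z}\mathbb C^2$.

(Theorem 1, the counterexample, is in Section 6; Theorem 3, the classification, is in Section 10.)

## 3. A two-sided sequence gives a normal operator

This section proves the "if" half of Theorem 2. Suppose $P_{-j}>0$ for all $j\ge1$. Put $A_k=P_k^{1/2}$ for $k\in\mathbb Z$, and let $N$ on $\bigoplus_{k\in\mathbb Z}\mathbb C^2$ have diagonal blocks $B_k$ and subdiagonal blocks $A_k$ (from block $k$ to block $k+1$).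

**Step 1: $N$ is bounded.** Commutators have trace $0$, so $\operatorname{tr}P_k=\operatorname{tr}P_0=:2\tau$ for all $k$, and $\|A_k\|^2=\|P_k\|\le2\tau$. All $B_k$ are similar to $B_0$, so they share its eigenvalues $\lambda_1,\lambda_2$. In an orthonormal Schur basis $B_k=\begin{pmatrix}\lambda_1&\omega\\0&\lambda_2\end{pmatrix}$, and the $(1,1)$ entry of $[B_k^*,B_k]$ is $|\lambda_1|^2-(|\lambda_1|^2+|\omega|^2)=-|\omega|^2$. Since $[B_k^*,B_k]=P_{k-1}-P_k$ with $0\le P_{k-1},P_k\le2\tau$, we get $|\omega|^2\le\|P_{k-1}-P_k\|\le2\tau$. So $\|B_k\|$ is bounded.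

**Step 2: $N$ is normal and extends $T$.** The diagonal blocks of $N^*N-NN^*$ are $[B_k^*,B_k]+A_k^2-A_{k-1}^2=0$, the $(k,k+1)$ blocks are $A_kB_{k+1}-B_kA_k=0$, the $(k+1,k)$ blocks are their adjoints, and all others vanish. The subspace of blocks $k\ge0$ is $N$-invariant because $N$ is lower bidiagonal, and the restriction there is $T$. $\square$

## 4. Three families by hand, and where the leftward construction stops

**Scalar $B_0$.** If $B_0=bI$, then all $B_k=bI$ and all $P_k=P_0$, in both directions. So $T$ is subnormal. Diagonalizing $A_0$ with eigenvalues $\alpha_1,\alpha_2$, we see $T\cong(b+\alpha_1S)\oplus(b+\alpha_2S)$.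

**Period four.** Let $p,q>0$, $\tau=p^2+q^2$, $P_0=\tau I$, $B_0=\begin{pmatrix}0&p\\q&0\end{pmatrix}$. For real $p,q$ we have $[B_0^*,B_0]=(q^2-p^2)\operatorname{diag}(1,-1)$. Then $B_1=B_0$ and $P_1=\operatorname{diag}(2p^2,2q^2)$. Next $B_2=P_1^{-1/2}B_1P_1^{1/2}=\begin{pmatrix}0&q\\p&0\end{pmatrix}$ and $P_2=P_1-(p^2-q^2)\operatorname{diag}(1,-1)=\tau I$. The next two moves are the same with the basis vectors interchanged: $B_3=B_2$, $P_3=\operatorname{diag}(2q^2,2p^2)$, $B_4=B_0$, $P_4=\tau I$. The sequence has period four, so it continues backward with period four, and $T$ is subnormal.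

**Nilpotent $B_0$.** Let $P_k=\operatorname{diag}(x_k,y_k)$, $x_k+y_k=2\tau$, and $B_k=\begin{pmatrix}0&p_k\\0&0\end{pmatrix}$ with $p_k>0$; both moves preserve this shape. By (1),
$$x_{k-1}=x_k-p_k^2,\quad y_{k-1}=y_k+p_k^2,\quad p_{k+1}^2=p_k^2\,y_k/x_k .$$
Hence $y_{k+1}=y_k-p_k^2y_k/x_k=y_kx_{k-1}/x_k$, so $x_{k-1}y_k=K$ does not depend on $k$, and $K=x_{-1}y_0>0$. Thus
$$y_k=\frac K{2\tau-y_{k-1}},\qquad y_{k-1}=2\tau-\frac K{y_k}.$$
Since $0<p_k^2=y_{k-1}-y_k=-(y_k^2-2\tau y_k+K)/y_k$, the quadratic $y^2-2\tau y+K$ has real roots $g_-<g_+$, which are positive with sum $2\tau$, and $y_k\in(g_-,g_+)$. The map $y\mapsto2\tau-K/y$ is increasing on $(0,\infty)$ and fixes $g_\pm$, so it maps $(g_-,g_+)$ into itself. Going backward from $y_0\in(g_-,g_+)$, all $y_{-j}$ stay in $(g_-,g_+)\subset(0,2\tau)$, and all $P_{-j}>0$. So $T$ is subnormal. The example of Section 1 has $\tau=\frac52$, $K=4$, $(g_-,g_+)=(1,4)$, $y_0=2$.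

These cases suggest an attempt at proving the conjecture: put a new block in front of $T$, with $A_{-1}=C^{1/2}$ and $B_{-1}=C^{1/2}B_0C^{-1/2}$. The relations hold one index further to the left, the new self-commutator is $P_{-2}\oplus0\oplus\cdots$, and we repeat. This works as long as the new $P_{-j}$ is positive definite. The attempt stops at precisely this point: the forward positivity of the $P_k$ is the only hypothesis, and nothing in it visibly forces $P_{-2}>0$. In the nilpotent case the sign of $p_k^2$ did the work. On the other hand, failure of this construction is not yet a disproof, since a normal extension need not look like a two-sided bidiagonal matrix. The next section removes that doubt.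

## 5. Every normal extension contains the one-step extension

**Lemma 1.** Let $T$ be a model and $B_{-1}=C^{1/2}B_0C^{-1/2}$. If $T$ is subnormal, then the operator $T'$ on $\bigoplus_{k\ge-1}\mathbb C^2$ with diagonal blocks $B_{-1},B_0,B_1,\dots$ and subdiagonal blocks $A_{-1}=C^{1/2},A_0,A_1,\dots$ is subnormal. Moreover $[T'^*,T']=P_{-2}\oplus0\oplus0\oplus\cdots$ with $P_{-2}=C+[B_{-1}^*,B_{-1}]$. Hence $P_{-2}\ge0$.

**Step 1: find a copy of $\mathbb C^2$ inside the extension space.** Let $N=\begin{pmatrix}T&X\\0&Y\end{pmatrix}$ on $H\oplus H'$ be normal. By (2) and (3), $XX^*=C\oplus0$ and $X^*T=YX^*$. Let $M=\mathbb C^2$ be the first block of $H$. From $\|X^*h\|^2=\langle XX^*h,h\rangle$ we see that $X^*=0$ on $M^\perp$, and $X^*|_M$ is injective because $C>0$. Put $M'=X^*M=X^*H\subset H'$ and $V=X^*|_MC^{-1/2}:M\to M'$. This is onto, and $\|X^*C^{-1/2}h\|^2=\langle C^{-1/2}CC^{-1/2}h,h\rangle=\|h\|^2$, so $V$ is unitary. By definition $X^*|_M=VC^{1/2}$.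

**Step 2: compute $N$ on this copy.** For $h\in M$ the component of $Th$ in $M$ is $B_0h$, and $X^*$ kills the rest. So $YX^*h=X^*Th=X^*B_0h$, and
$$YV=YX^*C^{-1/2}=X^*B_0C^{-1/2}=VC^{1/2}B_0C^{-1/2}=VB_{-1}.$$
Also $XV=XX^*C^{-1/2}=CC^{-1/2}=C^{1/2}$ on $M$, with values in $M$. Therefore
$$N(h\oplus Vm)=(Th+C^{1/2}m)\oplus VB_{-1}m\qquad(h\in H,\ m\in M).$$
So $H\oplus M'$ is $N$-invariant, and after identifying $M'$ with a block of index $-1$ through $V$, the restriction of $N$ is $T'$. Thus $T'$ is subnormal.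

**Step 3: read off the self-commutator.** We have $A_{-1}B_0=C^{1/2}B_0=B_{-1}A_{-1}$ and $[B_0^*,B_0]+A_0^2-A_{-1}^2=0$. The computation that gave (3) now gives $[T'^*,T']=([B_{-1}^*,B_{-1}]+A_{-1}^2)\oplus0\oplus\cdots=P_{-2}\oplus0\oplus\cdots$. Subnormal operators are hyponormal, so $P_{-2}\ge0$. $\square$

To disprove the conjecture it now suffices to find a model whose $P_{-2}$ has a negative eigenvalue.

## 6. A model with $P_{-2}=\operatorname{diag}(8,-3)$

In the nilpotent family the map $y\mapsto K/(2\tau-y)$ appeared, and the inequality $p_k^2>0$ confined $y$ between the fixed points. We want the same map without that confinement. Let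
$$P=\operatorname{diag}(x,g),\quad B=\begin{pmatrix}0&\beta/\sqrt g\\ \sqrt g&0\end{pmatrix},\quad x=2\tau-g,\ \beta>0 .$$
The forward move replaces the square of the upper entry by $\frac{\beta^2}{g}\cdot\frac gx=\frac{\beta^2}{2\tau-g}$ and the square of the lower entry by $g\cdot\frac xg=2\tau-g$. With $g'=\beta^2/(2\tau-g)$ the new $B$ has upper entry $\sqrt{g'}$ and lower entry $\beta/\sqrt{g'}$: the same shape with the basis vectors interchanged. The new $P$ is $\operatorname{diag}(2\tau-g,g)-(2\tau-g-g')\operatorname{diag}(1,-1)=\operatorname{diag}(g',2\tau-g')$. So the whole sequence is driven by $g\mapsto\beta^2/(2\tau-g)$, and now nothing keeps $g$ above the smaller fixed point. For $2\tau=5$, $\beta=2$ the fixed points of $g\mapsto4/(5-g)$ are $1$ and $4$. Starting at $g_{-1}=\frac12$, the forward orbit increases toward $1$, whereas the backward map $g\mapsto5-4/g$ sends $\frac12$ to $-3$. The closed form of this orbit is in the theorem.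

**Theorem 1 (counterexample).** Put $g_k=\dfrac{7\cdot4^{k+1}-4}{7\cdot4^{k+1}-1}$ for $k\ge-1$, so $g_{-1}=\frac12$, $g_0=\frac89$, and so on. Define, for $k$ even,
$$A_k=\begin{pmatrix}\sqrt{5-g_k}&0\\0&\sqrt{g_k}\end{pmatrix},\quad B_k=\begin{pmatrix}0&2/\sqrt{g_k}\\ \sqrt{g_k}&0\end{pmatrix},$$
and, for $k$ odd,
$$A_k=\begin{pmatrix}\sqrt{g_k}&0\\0&\sqrt{5-g_k}\end{pmatrix},\quad B_k=\begin{pmatrix}0&\sqrt{g_k}\\ 2/\sqrt{g_k}&0\end{pmatrix}.$$
The resulting $T$ is a Putinar matricial model of rank two, and it is not subnormal.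

**Step 1: the scalar relation and boundedness.** With $n=7\cdot4^{k+1}$ we have $5-g_k=\frac{5(n-1)-(n-4)}{n-1}=\frac{4n-1}{n-1}$ and $g_{k+1}=\frac{4n-4}{4n-1}$. Hence
$$(5-g_k)\,g_{k+1}=4\qquad(k\ge-1). \tag{4}$$
Also $g_k=1-\frac3{n-1}$ with $n\ge7$, so $\frac12\le g_k<1$. Thus all $A_k$ are positive invertible and $\|A_k\|,\|B_k\|$ are bounded.

**Step 2: the relations for $k$ even.** We compute
$$A_kB_{k+1}=\begin{pmatrix}0&\sqrt{(5-g_k)g_{k+1}}\\2\sqrt{g_k/g_{k+1}}&0\end{pmatrix},\qquad B_kA_k=\begin{pmatrix}0&2\\ \sqrt{g_k(5-g_k)}&0\end{pmatrix}.$$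
By (4) the upper entries agree, and the lower ones agree because $2/\sqrt{g_{k+1}}=\sqrt{5-g_k}$. Next,
$$[B_{k+1}^*,B_{k+1}]=\Big(\frac4{g_{k+1}}-g_{k+1}\Big)\operatorname{diag}(1,-1)=(5-g_k-g_{k+1})\operatorname{diag}(1,-1),$$
$$A_{k+1}^2-A_k^2=\operatorname{diag}(g_{k+1},5-g_{k+1})-\operatorname{diag}(5-g_k,g_k)=-(5-g_k-g_{k+1})\operatorname{diag}(1,-1),$$
and the sum is $0$. For $k$ odd the same computation applies with the two basis vectors of each block interchanged.

**Step 3: the initial condition.** By (4) with $k=-1$, $4/g_0=5-g_{-1}$, so $[B_0^*,B_0]=(g_0-5+g_{-1})\operatorname{diag}(1,-1)$. Adding $A_0^2=\operatorname{diag}(5-g_0,g_0)$,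
$$C=\operatorname{diag}(g_{-1},5-g_{-1})=\operatorname{diag}(\tfrac12,\tfrac92)>0 .$$
So $T$ is a model.

**Step 4: one backward step.** Here $B_0=\begin{pmatrix}0&3/\sqrt2\\2\sqrt2/3&0\end{pmatrix}$ and $C^{1/2}=\frac1{\sqrt2}\operatorname{diag}(1,3)$. Hence
$$B_{-1}=C^{1/2}B_0C^{-1/2}=\begin{pmatrix}0&1/\sqrt2\\2\sqrt2&0\end{pmatrix},\qquad P_{-2}=\operatorname{diag}(\tfrac12,\tfrac92)+(8-\tfrac12)\operatorname{diag}(1,-1)=\operatorname{diag}(8,-3).$$
Since $P_{-2}\not\ge0$, Lemma 1 shows that $T$ is not subnormal. $\blacksquare$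

The conjecture is therefore false.

## 7. The matrix $P_{-2}$ as a Schur complement

**Definition.** $T$ is 2-hyponormal if $\begin{pmatrix}[T^*,T]&[T^{*2},T]\\ [T^*,T^2]&[T^{*2},T^2]\end{pmatrix}\ge0$ on $H\oplus H$.

For the shift $S$, with $E=[S^*,S]$, this matrix is $\begin{pmatrix}E&ES^*\\SE&E+SES^*\end{pmatrix}=\begin{pmatrix}E\\SE\end{pmatrix}\begin{pmatrix}E&ES^*\end{pmatrix}+\begin{pmatrix}0&0\\0&E\end{pmatrix}\ge0$. In general a subnormal operator is 2-hyponormal. Indeed, if $N$ is a normal extension and $\Pi$ is the projection onto $H$, then for $x_1,x_2\in H$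
$$\sum_{i,j}\langle[T^{*j},T^i]x_j,x_i\rangle=\Big\|\sum_jN^{*j}x_j\Big\|^2-\Big\|\Pi\sum_jN^{*j}x_j\Big\|^2\ge0,$$
because $\langle T^{*j}T^ix_j,x_i\rangle=\langle N^ix_j,N^jx_i\rangle=\langle N^{*j}x_j,N^{*i}x_i\rangle$ and $T^{*j}x_j=\Pi N^{*j}x_j$.

The aim now is a second, independent proof that the $T$ of Theorem 1 is not subnormal, with the stronger conclusion that it is not even 2-hyponormal. Let $T$ be any model and $R=[T^*,T]$. First, $[T^{*2},T]=T^*(T^*T-TT^*)+(T^*T-TT^*)T^*=T^*R+RT^*$. Second, $T^{*2}T^2=T^*(TT^*+R)T=(TT^*+R)^2+T^*RT$ and $T^2T^{*2}=T(T^*T-R)T^*=(TT^*)^2-TRT^*$. Hence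
$$[T^{*2},T^2]=T^*RT+TRT^*+RTT^*+TT^*R+R^2 .$$
Now compress to the first block $M$ in both coordinates, and write $B=B_0$. Since $R=C\oplus0\oplus\cdots$, the compressed matrix is
$$\begin{pmatrix}C&B^*C+CB^*\\ CB+BC&B^*CB+BCB^*+CBB^*+BB^*C+C^2\end{pmatrix}.$$
Here $(CB+BC)C^{-1}(B^*C+CB^*)=CBC^{-1}B^*C+CBB^*+BB^*C+BCB^*$, so the Schur complement of the entry $C$ is
$$B^*CB+C^2-CBC^{-1}B^*C=C^{1/2}P_{-2}C^{1/2}; \tag{5}$$
the last equality holds because $B_{-1}^*B_{-1}=C^{-1/2}B^*CBC^{-1/2}$ and $B_{-1}B_{-1}^*=C^{1/2}BC^{-1}B^*C^{1/2}$. If $T$ is 2-hyponormal, the compression is positive, so $P_{-2}\ge0$. Thus the $T$ of Theorem 1 is not 2-hyponormal.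

## 8. Conserved quantities and three recurrences

The rest of the lecture proves the "only if" half of Theorem 2 and the classification. Both need to know what the recursion conserves.

**Normalization.** Replacing $T$ by $T-\lambda$ replaces every $B_k$ by $B_k-\lambda$. This changes neither the relations (1), nor the $P_k$, nor subnormality. So assume $\operatorname{tr}B_0=0$. By the Cayley–Hamilton theorem $B_0^2=\beta I$ with a number $\beta\in\mathbb C$. Put
$$\tau=\tfrac12\operatorname{tr}A_0^2>0,\qquad \gamma=\tfrac12\operatorname{tr}(A_0^2B_0),\qquad K=\det(A_0^2-B_0B_0^*),$$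
$$\kappa=\tau(|\beta|^2-K)-2|\gamma|^2,\qquad c=\tau^2+2K+2|\beta|^2,$$
$$L=4\tau^2|\beta|^2+(|\beta|^2-K)^2-8\operatorname{Re}(\bar\beta\gamma^2)-2\kappa\tau,\qquad G(x)=\kappa^2-Lx+cx^2-x^3 .$$

**Range of indices.** Let $m\ge1$, and suppose that the backward sequence gives $P_k$ for $k\ge-m$, with $P_k>0$ for $k\ge-m+1$. (For $m=1$ this always holds.) Then $B_k$ is defined for $k\ge-m+1$, and for these $k$
$$P_{k-1}=P_k+[B_k^*,B_k],\qquad B_{k+1}=P_k^{-1/2}B_kP_k^{1/2}.$$
No positivity of $P_{-m}$ is assumed. All $B_k$ are similar to $B_0$, so $\operatorname{tr}B_k=0$ and $B_k^2=\beta I$. Also $\operatorname{tr}P_k=2\tau>0$ for $k\ge-m$. A Hermitian $2\times2$ matrix with positive trace is positive definite exactly when its determinant is positive, so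
$$P_k>0\iff\Delta_k:=\det P_k>0 .$$

**Step 1: two conserved quantities.** For $k\ge-m+1$,
$$\tfrac12\operatorname{tr}(P_kB_k)=\tfrac12\operatorname{tr}(P_{k-1}B_k)=\gamma,\qquad \det(P_k-B_kB_k^*)=\det(P_{k-1}-B_k^*B_k)=K. \tag{6}$$
In each pair the first equality is immediate: $\operatorname{tr}([B^*,B]B)=\operatorname{tr}(B^*BB)-\operatorname{tr}(BB^*B)=0$, and $P_{k-1}-B_k^*B_k=P_k-B_kB_k^*$. It remains to see that the values do not depend on $k$. For the trace, $\operatorname{tr}(P_kB_{k+1})=\operatorname{tr}(P_k^{1/2}B_kP_k^{1/2})=\operatorname{tr}(P_kB_k)$, while $\operatorname{tr}(P_kB_{k+1})=\operatorname{tr}(P_{k+1}B_{k+1})$ by what was just said at index $k+1$. For the determinant put $A=P_k^{1/2}$ and $B=B_k$, so that $B_{k+1}=A^{-1}BA$. Using $\det(1-ZW)=\det(1-WZ)$,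
$$\det(A^2-BB^*)=\det A^2\det(1-A^{-1}BB^*A^{-1})=\det A^2\det(1-B^*A^{-2}B)=\det(A^2-AB^*A^{-2}BA),$$
and the last determinant is $\det(P_k-B_{k+1}^*B_{k+1})=\det(P_{k+1}-B_{k+1}B_{k+1}^*)$. The values at $k=0$ are $\gamma$ and $K$ by definition.

**Step 2: coordinates in which determinants are lengths.** Let $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ be the Pauli matrices. For $y,z\in\mathbb C^3$ and the bilinear product $y\cdot z$ we use
$$(y\cdot\sigma)(z\cdot\sigma)=y\cdot z+i(y\times z)\cdot\sigma,\qquad \det(\lambda+y\cdot\sigma)=\lambda^2-y\cdot y,\qquad \operatorname{tr}(y\cdot\sigma)=0 .$$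
For example, $\operatorname{diag}(\frac12,\frac92)=\frac52-2\sigma_3$ has determinant $\frac{25}4-4=\frac94$. Fix $k\ge-m+1$ and write $P_k=\tau+a\cdot\sigma$ with $a\in\mathbb R^3$, and $B_k=b\cdot\sigma$ with $b=u+iv$, $u,v\in\mathbb R^3$. Then $B_k^*=\bar b\cdot\sigma$. Put
$$s=u\times v,\qquad e=e_k=|u|^2+|v|^2=b\cdot\bar b=\tfrac12\operatorname{tr}B_kB_k^*,\qquad D=4|s|^2 .$$
Then $b\cdot b=\beta$, $a\cdot b=\frac12\operatorname{tr}(P_kB_k)=\gamma$, and $b\cdot s=0$. Since $b\times\bar b=-2i\,u\times v$, we get $B_kB_k^*=e+2s\cdot\sigma$, $B_k^*B_k=e-2s\cdot\sigma$, $[B_k^*,B_k]=-4s\cdot\sigma$. Moreover $|\beta|^2=(|u|^2-|v|^2)^2+4(u\cdot v)^2$, so $e^2-|\beta|^2=4(|u|^2|v|^2-(u\cdot v)^2)=D$.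

Put $\tilde a=a-2s$ and $q=|\tilde a|^2$. Then $P_k-B_kB_k^*=(\tau-e)+\tilde a\cdot\sigma$ and $P_{k-1}=\tau+(a-4s)\cdot\sigma=\tau+(\tilde a-2s)\cdot\sigma$. Hence
$$K=(\tau-e)^2-q,\qquad \Delta_k=\tau^2-|\tilde a+2s|^2,\qquad \Delta_{k-1}=\tau^2-|\tilde a-2s|^2. \tag{7}$$

Let $f_k=e_k-\tau/2$. We now prove, for all $k\ge-m+1$,
$$\Delta_k+\Delta_{k-1}=c-4f_k^2, \tag{8}$$
$$\Delta_k\Delta_{k-1}=L-4\kappa f_k, \tag{9}$$
$$\Delta_k(f_k+f_{k+1})=\kappa. \tag{10}$$

**Step 3: the sum (8).** By (7), $\Delta_k+\Delta_{k-1}=2\tau^2-2q-2D$. Insert $q=(\tau-e)^2-K$ and $D=e^2-|\beta|^2$ to obtain $4\tau e-4e^2+2K+2|\beta|^2$. Since $4f_k^2=4e^2-4\tau e+\tau^2$, this is $c-4f_k^2$.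

**Step 4: the product (9).** By (7), the two determinants are $\tau^2-q-D\mp4\tilde a\cdot s$, so
$$\Delta_k\Delta_{k-1}=(\tau^2-q-D)^2-16(\tilde a\cdot s)^2 .$$
To express $(\tilde a\cdot s)^2$ by invariants, take the bilinear Gram determinant of $(b,\bar b,\tilde a)$. It is the square of $\det[b,\bar b,\tilde a]=-2i\det[u,v,\tilde a]=-2i\,\tilde a\cdot s$, hence equals $-4(\tilde a\cdot s)^2$. Since $\tilde a\cdot b=a\cdot b-2s\cdot b=\gamma$, it also equals
$$\det\begin{pmatrix}\beta&e&\gamma\\e&\bar\beta&\bar\gamma\\ \gamma&\bar\gamma&q\end{pmatrix}=(|\beta|^2-e^2)q-2\operatorname{Re}(\bar\beta\gamma^2)+2e|\gamma|^2 .$$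
So $4(\tilde a\cdot s)^2=Dq+2\operatorname{Re}(\bar\beta\gamma^2)-2e|\gamma|^2$, and
$$\Delta_k\Delta_{k-1}=\big[(\tau^2-q-D)^2-4Dq\big]-8\operatorname{Re}(\bar\beta\gamma^2)+8e|\gamma|^2 .$$
The bracket is $\tau^4-2\tau^2(q+D)+(q-D)^2$. Put $h=|\beta|^2-K$. Then $q-D=\tau^2-2\tau e+h$ and $q+D=\tau^2-2\tau e+2e^2-K-|\beta|^2$, so
$$(q-D)^2=\tau^4+4\tau^2e^2+h^2-4\tau^3e+2\tau^2h-4\tau eh,$$
$$-2\tau^2(q+D)=-2\tau^4+4\tau^3e-4\tau^2e^2+2\tau^2(K+|\beta|^2).$$
Adding $\tau^4$, the terms in $\tau^4$, $\tau^3e$, $\tau^2e^2$ cancel. Since $2\tau^2h+2\tau^2(K+|\beta|^2)=4\tau^2|\beta|^2$, the bracket equals $h^2+4\tau^2|\beta|^2-4\tau eh$. Altogether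
$$\Delta_k\Delta_{k-1}=4\tau^2|\beta|^2+h^2-8\operatorname{Re}(\bar\beta\gamma^2)-4e(\tau h-2|\gamma|^2),$$
and $\tau h-2|\gamma|^2=\kappa$. With $e=f_k+\tau/2$ this is $L-4\kappa f_k$.

**Step 5: the link between neighbors (10).** Since $P_k>0$, $2e_{k+1}=\operatorname{tr}B_{k+1}B_{k+1}^*=\operatorname{tr}(P_k^{-1}B_kP_kB_k^*)$, and $\Delta_kP_k^{-1}=\tau-a\cdot\sigma$. Writing $B=B_k$,
$$2e_{k+1}\Delta_k=\operatorname{tr}\big((\tau-a\cdot\sigma)B(\tau+a\cdot\sigma)B^*\big)=2\tau^2e+\tau\operatorname{tr}\big(a\cdot\sigma\,[B^*,B]\big)-\operatorname{tr}\big((a\cdot\sigma)B(a\cdot\sigma)B^*\big).$$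
The middle trace is $\operatorname{tr}(a\cdot\sigma\,(-4s\cdot\sigma))=-8a\cdot s$. By $(a\cdot\sigma)(b\cdot\sigma)(a\cdot\sigma)=2(a\cdot b)\,a\cdot\sigma-|a|^2\,b\cdot\sigma$, the last trace is $4|\gamma|^2-2|a|^2e$. So $2e_{k+1}\Delta_k=2\tau^2e-8\tau\,a\cdot s-4|\gamma|^2+2|a|^2e$. Adding $2e_k\Delta_k=2e(\tau^2-|a|^2)$ and halving,
$$\Delta_k(e_k+e_{k+1})=2\tau^2e-4\tau\,a\cdot s-2|\gamma|^2 .$$
Expanding (7), $K=(\tau-e)^2-|a|^2+4a\cdot s-D=\tau^2-2\tau e+|\beta|^2-|a|^2+4a\cdot s$. Hence $\tau(|\beta|^2-K)=-\tau\Delta_k+2\tau^2e-4\tau\,a\cdot s$, so the right side above is $\kappa+\tau\Delta_k$. Subtracting $\tau\Delta_k$ gives (10). $\square$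

## 9. A subnormal model cannot stop at a singular $P_{-m}$

This section proves the "only if" half of Theorem 2. Let $T$ be subnormal, and suppose some $P_{-j}$ is not positive definite. Let $m$ be the least such $j$. Since $P_{-1}=C>0$, $m\ge2$.

**Step 1: reduce to a singular $P_{-m}$.** Apply Lemma 1 successively to $T,T',T'',\dots$; each of these is again a model as long as its self-commutator block is positive definite, that is, while we have not passed $P_{-m+1}$. After $m-1$ applications we have a subnormal operator $T^{(m-1)}$ with blocks $k\ge-m+1$ and self-commutator $P_{-m}\oplus0\oplus\cdots\ge0$. So $P_{-m}\ge0$, it is not positive definite, and its trace is $2\tau>0$: it has rank one. Lemma 1 alone does not exclude this boundary case, and an extra argument is needed.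

**Step 2: the kernel is invariant.** Let $\xi$ be a unit vector with $P_{-m}\xi=0$, placed in the first block of $T^{(m-1)}$, and let $k=-m+1$. By Section 2 the kernel of the self-commutator of a subnormal operator is invariant. The first component of $T^{(m-1)}\xi$ is $B_k\xi$, so $B_k\xi\in\ker P_{-m}=\mathbb C\xi$. With $\operatorname{tr}B_k=0$, in an orthonormal basis starting with $\xi$,
$$B_k=\begin{pmatrix}\nu&\omega\\0&-\nu\end{pmatrix},\qquad P_{k-1}=P_{-m}=\operatorname{diag}(0,2\tau).$$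

**Step 3: evaluate the invariants.** The range of Section 8 includes this $k$. We have $\beta=\nu^2$, and by (6) $\gamma=\frac12\operatorname{tr}(P_{k-1}B_k)=-\tau\nu$ and
$$K=\det(P_{k-1}-B_k^*B_k)=\det\begin{pmatrix}-|\nu|^2&-\bar\nu\omega\\-\nu\bar\omega&2\tau-|\omega|^2-|\nu|^2\end{pmatrix}=-|\nu|^2(2\tau-|\nu|^2).$$
So $\kappa=\tau\big(|\nu|^4+2\tau|\nu|^2-|\nu|^4\big)-2\tau^2|\nu|^2=0$. Now (9) at index $k$ gives $L=\Delta_k\Delta_{k-1}=0$, while (9) at index $0$ gives $L=\Delta_0\Delta_{-1}>0$. This is a contradiction. $\blacksquare$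

## 10. The recursion as translation on a cubic curve

By Theorem 2 the classification of subnormal models is a question about the real numbers $\Delta_{-j}$.

**Theorem 3 (classification).** With the invariants of Section 8 (after subtracting a scalar so that $\operatorname{tr}B_0=0$), a model $T$ is not subnormal if and only if $\kappa\ne0$, $G$ has a multiple root $r$, and $\det C<r$. In particular every model with $\kappa=0$, or with $\operatorname{disc}G\ne0$, is subnormal.

Recall that $\Delta_k>0$ for $k\ge-1$, that $\Delta_{-1}=\det C$, and that $P_k>0\iff\Delta_k>0$.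

**Case 1: $\kappa=0$.** Here conservation suffices. By (9), $\Delta_k\Delta_{k-1}=L=\Delta_0\Delta_{-1}>0$, valid at $k$ as soon as $P_k>0$. So $\Delta_{-j}>0$ implies $\Delta_{-j-1}>0$, and $T$ is subnormal. (The period-four family of Section 4 is an instance: $\gamma=0$, $\beta=pq$, $K=(\tau-p^2)(\tau-q^2)=p^2q^2=|\beta|^2$.)

For $\kappa\neq0$ this argument breaks: the product $L-4\kappa f_k$ varies with $k$, and its sign is not controlled. The way past this is to read (8)–(10) as geometry.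

**The cubic.** In the setting of Section 8, for $k\ge-m$ let
$$X_k=(\Delta_k,Y_k),\qquad Y_k=\kappa-2\Delta_kf_{k+1};\qquad\text{by (10), } Y_k=2\Delta_kf_k-\kappa\ \text{ if }k\ge-m+1 .$$
By (8) and (9), for $k\ge-m+1$, as polynomials in $x$,
$$G(x)-(2f_kx-\kappa)^2=-x^3+(c-4f_k^2)x^2-(L-4\kappa f_k)x=-x(x-\Delta_k)(x-\Delta_{k-1}). \tag{11}$$
Setting $x=\Delta_k$ gives $Y_k^2=G(\Delta_k)$, and $x=\Delta_{k-1}$ gives $Y_{k-1}^2=G(\Delta_{k-1})$. So $Y_k^2=G(\Delta_k)$ for all $k\ge-m$: the points $X_k$ lie on the curve $Y^2=G(x)$.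

**Case 2: $\kappa\ne0$ and $G$ has simple roots.** Then $\mathcal E:Y^2=G(x)$ is a smooth cubic; with $x=-z$ it reads $Y^2=z^3+cz^2+Lz+\kappa^2$. We recall the textbook facts: with the point at infinity $O$ (a flex) as zero, $\mathcal E(\mathbb R)$ is a compact abelian topological group, $-(x,Y)=(x,-Y)$, and the three intersections of a line with $\mathcal E$, counted with multiplicity, sum to $O$.

**Step 1: one move of the recursion is one translation.** By (11) the line $Y=2f_kx-\kappa$ meets $\mathcal E$ at $x=0,\Delta_k,\Delta_{k-1}$, with multiplicities. The points are $(0,-\kappa)$, $(\Delta_k,2f_k\Delta_k-\kappa)=X_k$ and $(\Delta_{k-1},2f_k\Delta_{k-1}-\kappa)=-X_{k-1}$. With $Q=(0,\kappa)$ this says $-Q+X_k-X_{k-1}=O$, that is,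
$$X_k=X_{k-1}+Q\qquad(k\ge-m+1). \tag{12}$$

**Step 2: compactness carries positivity from the future to the past.** Suppose $P_{-1},\dots,P_{-m+1}>0$ with $m\ge2$. By (12), $X_k=X_{-m}+(k+m)Q$ for $k\ge-m$. The sequence $nQ$ has a convergent subsequence in the compact group; taking differences of its members with growing gaps, we find $n_j\to\infty$ with $n_jQ\to O$. So $X_{-m+n_j}\to X_{-m}$, an affine point, and $\Delta_{-m}=\lim\Delta_{-m+n_j}\ge0$.

**Step 3: exclude $\Delta_{-m}=0$.** If $\Delta_{-m}=0$, then $Y_{-m}=\kappa$ by definition, so $X_{-m}=Q$ and $X_{-m-1+n_j}=Q+(n_j-1)Q=n_jQ\to O$. Affine points of $\mathcal E(\mathbb R)$ tending to $O$ leave every bounded set. If $x$ stayed bounded along a subsequence, so would $Y=\pm\sqrt{G(x)}$; hence $|x|\to\infty$. Since $G(x)\ge0$ bounds $x$ from above, $x\to-\infty$. This contradicts $\Delta_k>0$ for $k\ge-1$. So $\Delta_{-m}>0$ and $P_{-m}>0$.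

By induction on $m$ all $P_{-j}>0$, and $T$ is subnormal. Compactness of the whole curve, as a group, is what made the past resemble the future. When $G$ has a multiple root, smoothness fails and this argument is not available.

## 11. Multiple root: the recursion as a Möbius map

**Case 3: $\kappa\ne0$ and $G$ has a multiple root $r$.** A nonreal multiple root would come with its conjugate, too many roots for a cubic. So $r$ and the third root $r'$ are real and $G(x)=-(x-r)^2(x-r')$. From $\kappa^2=G(0)=r^2r'$ we get $r\ne0$ and $r'=w^2$ with $w:=\kappa/r\ne0$. The coefficient of $x^2$ gives $c=2r+w^2$. Let $\delta=w^2-r$.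

**Step 1: the orbit sitting at $r$.** Suppose $\Delta_k=r$ for some $k$ with $P_k>0$ (in the range of Section 8). Then $Y_k^2=G(r)=0$, so $2\Delta_kf_k-\kappa=0$, i.e. $2f_k=\kappa/r=w$, and (8) gives $\Delta_{k-1}=c-w^2-r=r$. Also $0=Y_k=\kappa-2\Delta_kf_{k+1}$ gives $2f_{k+1}=w$ and $\Delta_{k+1}=c-w^2-r=r$. So $\Delta\equiv r$ at the neighboring indices too. In particular, if $\Delta_{-1}=r$, then $r>0$, inductively all $\Delta_{-j}=r>0$, and $T$ is subnormal. Conversely, if $\Delta_{-1}\ne r$, then $\Delta_k\ne r$ for all $k\ge-1$, since $\Delta_k=r$ with $k\ge0$ would propagate down to $\Delta_{-1}=r$. (Scalar $B_0$ belongs here: after normalization $B_0=0$, $K=\det A_0^2=\det C$, $\kappa=-\tau K$, and $G(x)=(\tau^2-x)(x-K)^2$.)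

From now on $\Delta_{-1}\ne r$.

**Step 2: a rational parameter on the singular cubic.** Where $\Delta_k\ne r$ put $t_k=Y_k/(\Delta_k-r)$, the slope of the line through the singular point $(r,0)$ and $X_k$. From $Y_k^2=G(\Delta_k)$,
$$t_k^2=w^2-\Delta_k,\qquad\text{so}\qquad \Delta_k>0\iff|t_k|<|w|. \tag{13}$$
Let
$$\mu(t)=\frac r{w-t}-w,\qquad \mu^{-1}(t)=w-\frac r{w+t}. \tag{14}$$
These are inverse to each other, since $y=\mu(t)$ means $(w-t)(w+y)=r$. A fixed point of $\mu$ satisfies $(w-t)(w+t)=r$, so the fixed points are exactly the solutions of $t^2=\delta$.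

**Claim.** For $k\ge-m+1$: if $\Delta_{k-1}\ne0,r$, then $\Delta_k=w^2-\mu(t_{k-1})^2$ and $Y_k=\mu(t_{k-1})(\Delta_k-r)$. If $\Delta_k\ne0,r$, then $\Delta_{k-1}=w^2-\mu^{-1}(t_k)^2$ and $Y_{k-1}=\mu^{-1}(t_k)(\Delta_{k-1}-r)$.

**Step 3: proof of the Claim.** For the first part write $t=t_{k-1}$ and $\rho=r/(w-t)$; here $t\ne\pm w$ because $\Delta_{k-1}\ne0$. By definition of $Y_{k-1}$, with $\kappa=wr$ and $\Delta_{k-1}=w^2-t^2$,
$$2f_k=\frac{\kappa-Y_{k-1}}{\Delta_{k-1}}=\frac{wr-t(w^2-t^2-r)}{w^2-t^2}=\frac{r(w+t)}{w^2-t^2}-t=\rho-t .$$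
By (8), $\Delta_k=2r+w^2-(\rho-t)^2-(w^2-t^2)=2r-\rho^2+2\rho t$. Since $r=\rho(w-t)$, this is $2\rho w-\rho^2=w^2-(\rho-w)^2$, and $\rho-w=\mu(t)$. Further, using $Y_k=2f_k\Delta_k-\kappa$,
$$Y_k-(\rho-w)(\Delta_k-r)=(\rho-t)\Delta_k-wr-(\rho-w)(\Delta_k-r)=(w-t)\rho(2w-\rho)+r\rho-2wr=0 .$$

For the second part write $t=t_k$ and $\rho=r/(w+t)$. Then
$$2f_k=\frac{Y_k+\kappa}{\Delta_k}=\frac{t(w^2-t^2-r)+wr}{w^2-t^2}=t+\frac{r(w-t)}{w^2-t^2}=t+\rho .$$
By (8), $\Delta_{k-1}=2r+w^2-(t+\rho)^2-(w^2-t^2)=2r-2\rho t-\rho^2=2\rho w-\rho^2=w^2-(w-\rho)^2$, and $w-\rho=\mu^{-1}(t)$. Further, using $Y_{k-1}=\kappa-2f_k\Delta_{k-1}$,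
$$Y_{k-1}-(w-\rho)(\Delta_{k-1}-r)=wr-(t+\rho)\Delta_{k-1}-(w-\rho)(\Delta_{k-1}-r)=2wr-\rho r-(w+t)\rho(2w-\rho)=0 .\ \square$$

**Step 4: the parameter is defined along the whole orbit.** For $k\ge0$ all of $\Delta_{k-1},\Delta_k$ are positive and different from $r$, so $t_k=\mu(t_{k-1})$. Going backward, suppose $P_k>0$ and $\Delta_k\ne r$. Then $\Delta_{k-1}\ne r$: otherwise the Claim gives $\mu^{-1}(t_k)^2=w^2-r=\delta$, so $\mu^{-1}(t_k)$ is a fixed point of $\mu$, hence $t_k=\mu^{-1}(t_k)$, $t_k^2=\delta$ and $\Delta_k=r$. So $t_{k-1}$ is defined and equals $\mu^{-1}(t_k)$. Finally, replacing $(t_k,w)$ by $(-t_k,-w)$ turns $\mu$ into $t\mapsto-\mu(-t)$ and preserves (13) and all relations $t_k=\mu(t_{k-1})$; so assume $w>0$.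

**Step 5: what the infinite forward orbit forces.** For $k\ge-1$ we have $|t_k|<w$, and for $k\ge0$
$$w+t_k=\frac r{w-t_{k-1}},\qquad t_k-t_{k-1}=\frac{r-w^2+t_{k-1}^2}{w-t_{k-1}}=\frac{t_{k-1}^2-\delta}{w-t_{k-1}}. \tag{15}$$
In the first formula $w+t_k>0$ and $w-t_{k-1}>0$, so $r>0$. Hence $\mu$ is increasing on $(-\infty,w)$. If $\delta<0$, then the increments in (15) are at least $|\delta|/2w$, because $0<w-t_{k-1}<2w$; this is impossible for a bounded sequence. So $\delta\ge0$. Put $\theta=\sqrt\delta$; then $\theta\in[0,w)$ because $r>0$. We have $t_{-1}\ne\pm\theta$ because $\Delta_{-1}\ne r$. If $t_{-1}>\theta$, then $t_k$ increases, with increments at least $(t_{-1}^2-\delta)/2w>0$, again impossible. Two possibilities remain: $|t_{-1}|<\theta$, or $-w<t_{-1}<-\theta$. By (13) and $r=w^2-\theta^2$ they mean $\det C>r$ and $\det C<r$, respectively.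

**Step 6: $\det C>r$ gives a subnormal operator.** Here $|t_{-1}|<\theta$. The map $\mu$ is increasing and continuous on $(-\infty,w)\supset[-\theta,\theta]$ and fixes $\pm\theta$, so $\mu^{-1}$ maps $(-\theta,\theta)$ onto itself. By the Claim, inductively $t_{-j}\in(-\theta,\theta)$ and $\Delta_{-j}=w^2-t_{-j}^2>w^2-\theta^2=r>0$. So all $P_{-j}>0$, and $T$ is subnormal.

**Step 7: $\det C<r$ gives a non-subnormal operator.** Here $-w<t_{-1}<-\theta$. Suppose all $P_{-j}>0$. Then by Step 4 all $t_{-j}$ are defined, lie in $(-w,w)$, and satisfy $t_{-j}=\mu(t_{-j-1})$. If $t_{-j}<-\theta$, then $\mu(t_{-j-1})<-\theta=\mu(-\theta)$, and since $\mu$ is increasing on $(-\infty,w)$, $t_{-j-1}<-\theta$. So all $t_{-j}<-\theta$. Formula (15) holds for these indices too, and $t_{-j}-t_{-j-1}>0$: the sequence $t_{-j}$ decreases as $j$ grows. Hence $t_{-j}\le t_{-1}<-\theta\le0$, so $t_{-j}^2\ge t_{-1}^2$, and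
$$t_{-j}-t_{-j-1}\ge\frac{t_{-1}^2-\delta}{2w}>0\qquad(j\ge1).$$
This contradicts $t_{-j}>-w$. So some $P_{-j}$ is not positive definite, and $T$ is not subnormal by Theorem 2.

Together with Step 1 (where $\det C=r$), in Case 3 the model is not subnormal exactly when $\det C<r$. With Cases 1 and 2 this proves Theorem 3. $\blacksquare$

It is instructive to run Theorem 1 through this machine. There $\tau=\frac52$, $\beta=2$, $\gamma=0$, $K=0$, so $\kappa=10$, $c=\frac{57}4$, $L=100+16-50=66$ and $G(x)=(\frac{25}4-x)(x-4)^2$. So $r=4$, $w=\frac52$, $\theta=\frac32$, and $\det C=\frac94<4$. From $e_0=\frac12(\frac92+\frac89)=\frac{97}{36}$ we get $f_0=\frac{13}9$, $Y_{-1}=10-2\cdot\frac94\cdot\frac{13}9=\frac72$, $t_{-1}=\frac{7/2}{9/4-4}=-2\in(-\frac52,-\frac32)$. One backward step: $\mu^{-1}(-2)=\frac52-\frac4{1/2}=-\frac{11}2$, so $\Delta_{-2}=\frac{25}4-\frac{121}4=-24$, in agreement with $\det\operatorname{diag}(8,-3)$.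

## 12. A three-parameter family of non-subnormal models

Let $0<\beta\le\tau$ and $g_-=\tau-\sqrt{\tau^2-\beta^2}$. Choose $g_{-1}\in(0,g_-)$ and put $g_{k+1}=\beta^2/(2\tau-g_k)$. The map $g\mapsto\beta^2/(2\tau-g)$ is increasing on $(-\infty,2\tau)$, fixes $g_-$, and satisfies
$$\frac{\beta^2}{2\tau-g}-g=\frac{g^2-2\tau g+\beta^2}{2\tau-g}>0\qquad(g<g_-).$$
So $g_k$ increases within $(0,g_-)$; in particular $0<g_{-1}\le g_k<g_-\le\tau$.

Replace $5,4,2$ in Theorem 1 by $2\tau,\beta^2,\beta$. The verification of the relations there used only (4), which now reads $(2\tau-g_k)g_{k+1}=\beta^2$, and boundedness follows from $g_{-1}\le g_k<\tau$. So we obtain models with $C=\operatorname{diag}(g_{-1},2\tau-g_{-1})$, and $B_0^2=\beta I$. Here $\gamma=0$, because $A_0^2$ is diagonal and $B_0$ has zero diagonal, and $K=0$, because $A_0^2-B_0B_0^*$ is diagonal with second entry $g_0-g_0=0$. So $\kappa=\tau\beta^2\ne0$, $c=\tau^2+2\beta^2$, $L=4\tau^2\beta^2+\beta^4-2\tau^2\beta^2=2\tau^2\beta^2+\beta^4$,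 and
$$G(x)=\tau^2\beta^4-(2\tau^2\beta^2+\beta^4)x+(\tau^2+2\beta^2)x^2-x^3=(\tau^2-x)(x-\beta^2)^2 .$$
Thus $r=\beta^2$ is a multiple root. The function $g(2\tau-g)$ increases on $(0,\tau)$, so $\det C=g_{-1}(2\tau-g_{-1})<g_-(2\tau-g_-)=\beta^2=r$. By Theorem 3 none of these models is subnormal. Theorem 1 is the case $\tau=\frac52$, $\beta=2$, $g_{-1}=\frac12$.
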